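\title{Perfect PAC fields are $C_1$}

\begin{abstract}
We prove that every perfect pseudo algebraically closed field is a $C_1$-field, in every characteristic. This answers a problem of Ax. The result follows from a geometric statement: over a perfect field, the common zero set in $\mathbb P^n$ of forms whose degrees add up to at most $n$ contains a geometrically integral closed subvariety. The proof is self-contained and uniform in the characteristic. It attaches prime ideals to irreducible families of truncated arcs, and uses a collision of arcs to show that one of these primes contains all the others and is therefore fixed by the Galois group. We also show that the degree bound is sharp and that perfectness cannot be dropped.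
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A field $K$ is \emph{pseudo algebraically closed} (PAC) if every nonempty absolutely irreducible variety defined over $K$ has a $K$-rational point. It is a \emph{$C_1$-field} if every form (homogeneous polynomial) over $K$ of degree $d\ge1$ in more than $d$ variables has a nontrivial zero in $K$. Each condition keeps one part of what holds over an algebraically closed field. The first solves equations of arbitrary degree under a geometric hypothesis, and the second solves arbitrary homogeneous equations under a numerical one.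

We recall the background from \cite{source}. The absolute Galois group $G(K)$ of a $C_1$-field is projective. Finite fields are $C_1$ (Chevalley) and are not PAC, so $C_1$ does not imply PAC. In the other direction, a perfect PAC field whose group $G(K)$ is abelian, hence procyclic, is $C_1$ (Ax). \emph{Ax's problem} \cite{source} asks whether every perfect PAC field is $C_1$. The answer is yes.

\medskip
\noindent\textbf{Conventions.} An absolutely irreducible variety defined over $K$ is a geometrically integral $K$-variety, that is, one that stays reduced and irreducible over an algebraic closure $k$ of $K$. For example, if $\mathfrak p_0\subset K[x_0,\dots,x_n]$ is a homogeneous ideal that generates a prime ideal of $k[x_0,\dots,x_n]$ and does not contain all the $x_i$, then $\operatorname{Proj}K[x_0,\dots,x_n]/\mathfrak p_0$ is a nonempty geometrically integral closed subvariety of $\mathbb P^n_K$. The zero polynomial counts as a form of every degree.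

\begin{theorem}\label{thm:geom}
Let $K$ be a perfect field and let $f_1,\dots,f_r\in K[x_0,\dots,x_n]$ $(r\ge1)$ be forms of degrees $d_1,\dots,d_r\ge1$ with $d_1+\dots+d_r\le n$. Then $X=V(f_1,\dots,f_r)\subset\mathbb P^n_K$ contains a nonempty geometrically integral closed $K$-subvariety $W$.
\end{theorem}

\begin{theorem}\label{thm:ax}
Let $K$ be a perfect PAC field. Then every system of forms as in Theorem~\ref{thm:geom} has a nontrivial common zero in $K$. In particular, every perfect PAC field is $C_1$.
\end{theorem}

\begin{proof}
The variety $W$ of Theorem~\ref{thm:geom} has a $K$-point because $K$ is PAC. (If one applies the definition to affine varieties only, use a nonempty chart $W\cap\{x_i\ne0\}$.) This point lies on $X$. The case $r=1$ is the $C_1$ property.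
\end{proof}

The simplest cases show why Theorem~\ref{thm:geom} is the statement to aim for. Let $K$ be perfect and let $f\neq0$ be a form of degree $d\le n$ in $n+1$ variables. If $f$ is irreducible over $k$, then $W=V(f)$ will do, so the content of the problem lies in the forms that split over $k$. At the other extreme, let $f=\ell_1\cdots\ell_d$ be a product of linear forms over $k$. The Galois group permutes the $\ell_i$ up to scalars, so the linear subspace $\ell_1=\dots=\ell_d=0$ is defined over $K$ (Lemma~\ref{lem:descent} below). It is nonzero because $d<n+1$, and it gives $W$. These two cases settle $d\le2$. The second case also shows what the bound $d\le n$ is for. The norm form of an extension of degree $n+1$ is a product of $n+1$ linear forms in $n+1$ variables, and it has no nontrivial zero in $K$.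

For a general $f=h_1\cdots h_e$, factored into irreducible forms over $k$, one tries again to intersect the components. The spans of the $h_i$ of each degree are Galois stable, so the intersection is defined over $K$ by forms whose degrees add up to at most $d$. This explains why systems with $\sum d_i\le n$ are the right generality. The induction stops here, however. The zero set of a system may again be reducible, and we have no control of the equations of its components, so nothing guarantees that these components still have a common point.

The proof keeps the idea of intersecting conjugates but carries it out on arcs. It suffices to find a family $\mathcal P$ of homogeneous prime ideals of $k[x_0,\dots,x_n]$ with three properties: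
\begin{enumerate}
\item[(a)] each member defines a nonempty subset of $X_k$;
\item[(b)] any two members are contained in a third;
\item[(c)] the Galois group permutes $\mathcal P$.
\end{enumerate}
By (b) and the ascending chain condition, $\mathcal P$ has a greatest element. By (c) this element is Galois stable, so it descends to $K$, and by (a) it defines $W$. The tension is between (a) and (b). We resolve it with a numerical invariant, the normalized codimension of a family of arcs, which the operation that gives (b) does not increase (Section~\ref{sec:collision}) and whose smallness gives (a) (Section~\ref{sec:division}). Section~\ref{sec:example} shows all of this for a pair of lines. Sections~\ref{sec:descent} and~\ref{sec:complements} also contain complements: a version with symmetries, the sharpness of $\sum d_i\le n$ for every degree vector, and the case of imperfect fields.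

\section{Cells of truncated arcs and their centers}\label{sec:cells}

In Sections~\ref{sec:cells}--\ref{sec:limits}, $k$ is an algebraically closed field, $R=k[x_0,\dots,x_n]$, and $f_1,\dots,f_r\in R$ are forms of degrees $d_1,\dots,d_r\ge1$. We put
\[
D=\max_j d_j,\qquad \delta=\sum_j d_j,\qquad\text{and assume }\ \delta\le n .
\]
Varieties over $k$ are identified with their sets of $k$-points, with the Zariski topology. We use three standard facts.
\begin{enumerate}
\item[(F1)] (Krull) If $Z\subset\mathbb A^N$ is closed and irreducible and $h_1,\dots,h_e$ are polynomials, then every irreducible component of $Z\cap V(h_1,\dots,h_e)$ has dimension at least $\dim Z-e$.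
\item[(F2)] A product of irreducible varieties is irreducible, and dimensions add. Images and closures of irreducible sets are irreducible.
\item[(F3)] If a closed subset $Y$ of a finite-dimensional vector space is stable under scaling by $k^*$, then so is each component $C$ of $Y$. Indeed, the closure of the image of $k^*\times C$ is irreducible by (F2), lies in $Y$ and contains $C$, so it equals $C$.
\end{enumerate}

For $m\ge1$ and $a\in k[t]/t^m$, let $\operatorname{ord}(a)\in\{0,\dots,m\}$ be the largest $o\le m$ with $t^o\mid a$, so that $\operatorname{ord}(0)=m$. Every $a$ is $t^{\operatorname{ord}(a)}$ times a unit, and therefore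
\begin{equation}\label{eq:ord}
\operatorname{ord}(ab)=\min(m,\operatorname{ord}a+\operatorname{ord}b),\qquad \operatorname{ord}(a+b)\ge\min(\operatorname{ord}a,\operatorname{ord}b).
\end{equation}
Let $J_m=(k[t]/t^m)^{n+1}$ be the space of \emph{arcs truncated at order $m$} in $\mathbb A^{n+1}$. It is a vector space of dimension $(n+1)m$, and $k^*$ acts on it by scaling. For $g\in R$ and $x\in J_m$, the coefficients of $g(x)\in k[t]/t^m$ are polynomial functions on $J_m$. The condition $\operatorname{ord}g(x)\ge o$ says that the first $o$ of them vanish, so it defines a closed set.

For an integer $s\ge1$ put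
\[
Y_s=\{x\in J_{Ds}:\ \operatorname{ord}f_j(x)\ge d_js\ \text{ for } j=1,\dots,r\}.
\]
This set is closed, it is cut out by $\delta s$ equations, and it is $k^*$-stable because $f_j(\mu x)=\mu^{d_j}f_j(x)$. The truncation order $Ds$ is the smallest one at which all the conditions make sense. The exponents $d_js$ are those reached by the trivial solutions: if $x=t^sy$, then $f_j(x)=t^{d_js}f_j(y)$, so $t^sJ_{Ds}\subset Y_s$. The trivial solutions have codimension $(n+1)s$, while $Y_s$ has only $\delta s\le ns$ equations. The proof exploits this gap.

\begin{definition}
A \emph{cell of level $s$} is a nonempty irreducible closed $k^*$-stable subset $C\subset Y_s$. For such a cell and for $g\in R$ put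
\[
a(C)=\operatorname{codim}(C,J_{Ds}),\qquad \alpha(C)=\frac{a(C)}{s},
\]
\[
\operatorname{ord}_C(g)=\min_{x\in C}\operatorname{ord}g(x),\qquad u_C(g)=\frac{\operatorname{ord}_C(g)}{Ds}\in[0,1].
\]
Let $c$ be the infimum of $\alpha(C)$ over all cells of all levels.
\end{definition}

Every cell contains $0$, since it contains the closure of $k^*x$ for each of its points $x$. The set $Y_1$ contains $0$ because all $d_j\ge1$. Its components are cells by (F3), and they have codimension at most $\delta$ by (F1). So cells exist, and
\begin{equation}\label{eq:c}
0\le c\le\delta\le n .
\end{equation}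

We shall pass to limits of the functions $u_C$, so we isolate the properties that survive a limit. For $\mu\in k^*$ write $g_\mu(x)=g(\mu x)$.

\begin{definition}
A \emph{weight} is a function $u\colon R\to[0,1]$ such that for all $g,h\in R$ and $\mu\in k^*$:
\begin{enumerate}
\item[(W1)] $u(gh)=\min(1,u(g)+u(h))$;
\item[(W2)] $u(g+h)\ge\min(u(g),u(h))$;
\item[(W3)] $u(1)=0$, $u(0)=1$, and $u(f_j)\ge d_j/D$ for all $j$;
\item[(W4)] $u(g_\mu)=u(g)$.
\end{enumerate}
The \emph{center} of $u$ is $\mathfrak p_u=\{g\in R: u(g)>0\}$.
\end{definition}

\begin{lemma}\label{lem:weight}
For every cell $C$ the function $u_C$ is a weight.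
\end{lemma}

\begin{proof}
Let $s$ be the level of $C$. For $g\in R$, the set $U_g$ of $x\in C$ with $\operatorname{ord}g(x)=\operatorname{ord}_C(g)$ is nonempty. It is open in $C$, because its complement is the closed set where $\operatorname{ord}g(x)\ge\operatorname{ord}_C(g)+1$ (empty if $\operatorname{ord}_C(g)=Ds$). Since $C$ is irreducible, $U_g\cap U_h\cap U_{gh}$ contains a point $x$, and the first formula in \eqref{eq:ord} at $x$ gives (W1). The second formula, at every point of $C$, gives (W2). Property (W3) holds because $\operatorname{ord}(1)=0$, $\operatorname{ord}(0)=Ds$ and $C\subset Y_s$. Property (W4) holds because $x\mapsto\mu x$ permutes $C$.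
\end{proof}

\begin{lemma}\label{lem:center}
The center of a weight $u$ is a homogeneous prime ideal of $R$ that contains $f_1,\dots,f_r$.
\end{lemma}

\begin{proof}
By (W3), $\mathfrak p_u$ contains $0$ and the $f_j$ and does not contain $1$. It is closed under addition by (W2). By (W1), $u(gh)>0$ if and only if $u(g)>0$ or $u(h)>0$, so $\mathfrak p_u$ is a prime ideal. Let $g=g^{(0)}+\dots+g^{(e)}\in\mathfrak p_u$ with $g^{(i)}$ homogeneous of degree $i$. By (W4), $\mathfrak p_u$ contains $g_\mu=\sum_i\mu^ig^{(i)}$ for all $\mu\in k^*$. Take $e+1$ distinct values of $\mu$, which is possible as $k$ is infinite. The Vandermonde matrix $(\mu^i)$ is invertible, so each $g^{(i)}$ is a $k$-linear combination of the $g_\mu$ and lies in $\mathfrak p_u$.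
\end{proof}

The center of $u_C$ has a direct meaning. The constant term of $g(x)$ is $g(x(0))$, so $u_C(g)>0$ exactly when $g$ vanishes at the starting points $x(0)$ of all arcs $x\in C$. Thus $\mathfrak p_{u_C}$ is the ideal of the set of starting points. The danger is that all arcs start at the origin. In that case the center is the irrelevant ideal $(x_0,\dots,x_n)$, which defines the empty subset of $\mathbb P^n$.

\section{A pair of lines}\label{sec:example}

Let $n=2$, $r=1$ and $f=x_0x_1$, so $D=\delta=2$. This is what the norm form of a separable quadratic extension of $K$, viewed as a form in three variables, becomes after a linear change of coordinates over $k$. The Galois group interchanges the two lines, and the proof has to find the point $(0:0:1)$.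

For $0\le o_i\le 2s$ let $L_s(o_0,o_1,o_2)\subset J_{2s}$ be the linear subspace defined by $\operatorname{ord}x_i\ge o_i$ for $i=0,1,2$. Its codimension is $o_0+o_1+o_2$, and the minimum of $\operatorname{ord}x_i$ on it is $o_i$. By \eqref{eq:ord}, an arc lies in $Y_s$ exactly when $\operatorname{ord}x_0+\operatorname{ord}x_1\ge2s$, so
\[
Y_s=\bigcup_{o=0}^{2s}L_s(o,2s-o,0).
\]
Each piece is a cell of codimension $2s$, and every cell, being irreducible, lies in one piece. Hence $c=2$. The center of $L_s(o,2s-o,0)$ is $(x_0)$ for $o=2s$, it is $(x_1)$ for $o=0$, and it is $(x_0,x_1)$ for $0<o<2s$. So the two lines and their intersection all occur as centers of cells with $\alpha=c$.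

\medskip
\noindent\textbf{Collision.} We want to produce a cell centered on the intersection from the cells $C_1=L_1(2,0,0)$ and $C_2=L_1(0,2,0)$ of the two lines, without knowing the list above. A triple $x(t)$ of polynomials of degree $<4$ is determined by its expansion to order $2$ at $t=0$ and its expansion to order $2$ at $t=\lambda\ne0$, and these two expansions are arbitrary. Ask that the first lie in $C_1$ and the second in $C_2$. This means
\[
x_0=t^2a,\qquad x_1=(t-\lambda)^2b,\qquad \deg a,\deg b<2,\qquad x_2\ \text{arbitrary},
\]
a linear subspace of codimension $2+2$. As $\lambda\to0$ it tends to $\{t^2\mid x_0,\ t^2\mid x_1\}=L_2(2,2,0)$. The levels have added, the codimensions have added, so $\alpha$ is still $2$, and the orders of vanishing of $x_0$ and of $x_1$ have added. Whatever vanished on the center of $C_1$ or of $C_2$ vanishes on the new center $(x_0,x_1)$.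

\medskip
\noindent\textbf{Why $\alpha$ must be small.} The cells $L_s(s,s,w)$ with $1\le w\le s$ have the irrelevant ideal as center. They have
\[
\alpha=2+\frac ws,\qquad \min_iu(x_i)=\frac{w}{2s}=\frac{\alpha-c}{2}.
\]
So making all arcs vanish at $t=0$ costs codimension, in proportion to the order of vanishing. The cells $L_s(s,s,1)$ also show that the condition $\alpha<c+\varepsilon$ does not by itself exclude the irrelevant center, however small $\varepsilon$ is. What does happen along these cells is that $u(x_2)=1/(2s)$ tends to $0$ as $\alpha\to c$.

\medskip
\noindent\textbf{What fails for $\delta=n+1$.} Delete the variable $x_2$, so that $X$ consists of two points of $\mathbb P^1$. The same computation gives $c=2=n+1$, and the collision of the cells of the two points is the cell $\{t^2\mid x_0,\ t^2\mid x_1\}$ of level $2$. It has $\alpha=c$, and its center is irrelevant.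

\section{Collision of cells}\label{sec:collision}

For general cells the limit as $\lambda\to0$ cannot be written down. It is enough to know its dimension, which (F1) bounds, and the orders of vanishing on it, which are controlled by divisibility by a monic polynomial, a closed condition.

\begin{lemma}[collision]\label{lem:collision}
Let $C_1,\dots,C_N$ be cells of levels $s_1,\dots,s_N$, with repetitions allowed, and let $s=\sum_is_i$. There is a cell $C$ of level $s$ with
\[
a(C)\le\sum_ia(C_i),\qquad \operatorname{ord}_C(g)\ge\sum_i\operatorname{ord}_{C_i}(g)\quad\text{for all }g\in R .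
\]
\end{lemma}

\begin{proof}
\emph{The family.} Let $V$ be the space of $(n+1)$-tuples of polynomials in $k[t]$ of degree $<Ds$. Reduction modulo $t^{Ds}$ identifies $V$ with $J_{Ds}$. Fix distinct $\tau_1,\dots,\tau_N\in k$. For $\lambda\in k^*$ consider the linear map
\[
\Phi_\lambda\colon V\to\prod_iJ_{Ds_i},\qquad x(t)\mapsto\bigl(x(\lambda\tau_i+t)\bmod t^{Ds_i}\bigr)_i .
\]
The points $\lambda\tau_i$ are distinct. By the Chinese remainder theorem, $k[t]/\prod_i(t-\lambda\tau_i)^{Ds_i}$ is the product of the rings $k[t]/(t-\lambda\tau_i)^{Ds_i}$, and the polynomials of degree $<Ds$ represent its elements uniquely. So $\Phi_\lambda$ is bijective. Its matrix in the monomial bases has entries in $k[\lambda]$, and the determinant has no zero in $k^*$, so it is a unit of $k[\lambda,\lambda^{-1}]$. Hence $(x,\lambda)\mapsto(\Phi_\lambda(x),\lambda)$ is an isomorphism of varieties $V\times k^*\to\prod_iJ_{Ds_i}\times k^*$. Let $\mathcal Z\subset V\times k^*$ be the preimage of $\prod_iC_i\times k^*$. By (F2), $\mathcal Z$ is irreducible of dimension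
\[
\sum_i\bigl((n+1)Ds_i-a(C_i)\bigr)+1=\dim V-\sum_ia(C_i)+1 .
\]
Since $\Phi_\lambda$ is linear and each $C_i$ is $k^*$-stable and contains $0$, the set $\mathcal Z$ is stable under scaling of $V$ and contains $\{0\}\times k^*$.

\emph{The limit.} Let $\overline{\mathcal Z}$ be the closure of $\mathcal Z$ in $V\times\mathbb A^1$, and let $\overline{\mathcal Z}_0\subset V$ be its fiber over $\lambda=0$. The closure is irreducible of the same dimension, is stable under scaling of $V$, and contains $\{0\}\times\mathbb A^1$. So $\overline{\mathcal Z}_0$ is closed, $k^*$-stable and nonempty. Let $C$ be one of its components. It is $k^*$-stable by (F3), and (F1) applied to the single equation $\lambda=0$ gives $\operatorname{codim}(C,V)\le\sum_ia(C_i)$.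

\emph{Orders of vanishing.} Let $g\in R$ and $o_i=\operatorname{ord}_{C_i}(g)\le Ds_i$. Let $(x,\lambda)\in\mathcal Z$, and let $y_i\in C_i$ be the $i$th component of $\Phi_\lambda(x)$. The class of $g(x(\lambda\tau_i+t))$ modulo $t^{Ds_i}$ is $g(y_i)$, which has order at least $o_i$. So the polynomial $g(x(t))\in k[t]$ is divisible by $(t-\lambda\tau_i)^{o_i}$ for each $i$, and hence by
\[
P_\lambda(t)=\prod_i(t-\lambda\tau_i)^{o_i}.
\]
Now let $(x,\lambda)$ range over $V\times\mathbb A^1$. Since $P_\lambda$ is monic in $t$ with coefficients in $k[\lambda]$, the coefficients of the remainder of $g(x(t))$ on division by $P_\lambda(t)$ are polynomial functions on $V\times\mathbb A^1$. They vanish on $\mathcal Z$, hence on $\overline{\mathcal Z}$. At $\lambda=0$ this says that $t^{\sum o_i}$ divides $g(x(t))$ for all $x\in C$. As $\sum o_i\le Ds$, we get $\operatorname{ord}g(x)\ge\sum_i\operatorname{ord}_{C_i}(g)$ on $C$.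

For $g=f_j$ the right side is at least $\sum_id_js_i=d_js$. So $C\subset Y_s$, the set $C$ is a cell of level $s$, and both inequalities hold.
\end{proof}

Colliding one copy of $C_1$ with one copy of $C_2$ bounds $u_C$ below by an average of $u_{C_1}$ and $u_{C_2}$ with coefficients $s_i/(s_1+s_2)$. One of these coefficients could tend to $0$ in the limits of Section~\ref{sec:limits}. Repetitions make both equal to $\frac12$.

\begin{corollary}\label{cor:average}
For cells $C_1,C_2$ there is a cell $C$ with $\alpha(C)\le\frac12(\alpha(C_1)+\alpha(C_2))$ and $u_C\ge\frac12(u_{C_1}+u_{C_2})$ on $R$.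
\end{corollary}

\begin{proof}
Let $s_1,s_2$ be the levels. Lemma~\ref{lem:collision}, applied to $s_2$ copies of $C_1$ and $s_1$ copies of $C_2$, gives a cell $C$ of level $2s_1s_2$ with $a(C)\le s_2a(C_1)+s_1a(C_2)$ and $\operatorname{ord}_C\ge s_2\operatorname{ord}_{C_1}+s_1\operatorname{ord}_{C_2}$. Divide the first inequality by $2s_1s_2$ and the second by $2Ds_1s_2$.
\end{proof}

\section{Dividing by a power of $t$}\label{sec:division}

Collision enlarges centers, and we must show that they do not become irrelevant. Suppose that all arcs of a cell are divisible by $t^w$. Because the $f_j$ are homogeneous, division by $t^w$ gives a cell whose level is lower by $w$ and whose codimension is lower by at least $(n+1)w$. By the definition of $c$, every level costs at least $c$ in codimension. So the original cell had an excess of at least $(n+1-c)w$ over the minimum $cs$, and $n+1-c\ge1$ by \eqref{eq:c}. This is the only place where the hypothesis $\delta\le n$ is used.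

\begin{lemma}\label{lem:division}
If $C$ is a cell with $\alpha(C)<c+1$, then
\[
\min_iu_C(x_i)\le\frac{\alpha(C)-c}{D(n+1-c)} .
\]
\end{lemma}

\begin{proof}
Let $s$ be the level, $a=a(C)$ and $w=\min_i\operatorname{ord}_C(x_i)$. Then $C\subset t^wJ_{Ds}$, a subspace of codimension $(n+1)w$, so $a\ge(n+1)w$. If $w\ge s$, then $\alpha(C)\ge n+1\ge c+1$ by \eqref{eq:c}, against the assumption. Hence $w<s$.

The map $y\mapsto t^wy$ is a linear isomorphism $J_{Ds-w}\to t^wJ_{Ds}$. Let $C'\subset J_{Ds-w}$ correspond to $C$. It is closed, irreducible and $k^*$-stable, of codimension
\[
(n+1)(Ds-w)-\dim C=a-(n+1)w .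
\]
Since $D(s-w)\le Ds-w$, there is a truncation map $\pi\colon J_{Ds-w}\to J_{D(s-w)}$, which is linear and surjective. Let $y\in C'$ and let $\tilde y\in k[t]^{n+1}$ be a lift of $y$. Then $t^w\tilde y$ lifts a point of $C\subset Y_s$, so $t^{d_js}$ divides $f_j(t^w\tilde y)=t^{d_jw}f_j(\tilde y)$ in $k[t]$. Thus $t^{d_j(s-w)}$ divides $f_j(\tilde y)$. As $\tilde y$ also lifts $\pi(y)$, we get $\pi(y)\in Y_{s-w}$.

Let $C''$ be the closure of $\pi(C')$. It is irreducible by (F2), $k^*$-stable and contained in $Y_{s-w}$, so it is a cell of level $s-w\ge1$. The set $\pi^{-1}(C'')\cong C''\times\ker\pi$ has codimension $a(C'')$ in $J_{Ds-w}$ and contains $C'$, so $a(C'')\le a-(n+1)w$. By the definition of $c$,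
\[
c(s-w)\le a(C'')\le a-(n+1)w,\qquad\text{that is,}\qquad w(n+1-c)\le a-cs .
\]
Divide by the positive number $Ds(n+1-c)$.
\end{proof}

The cells $L_s(s,s,w)$ of Section~\ref{sec:example} with $w<s$ satisfy the inequality of the lemma with equality, since there $D(n+1-c)=2$.

\section{Limits and the greatest center}\label{sec:limits}

If some cell has $\alpha(C)=c$, the centers of such cells form a family with properties (a) and (b) of Section~\ref{sec:intro}, by Lemma~\ref{lem:division} and Corollary~\ref{cor:average}. We have no argument that the infimum is attained, and the cells $L_s(s,s,1)$ showed that cells with $\alpha<c+\varepsilon$ are no substitute. We therefore use limits of the weights $u_C$ as $\alpha(C)\to c$. This is the reason for normalizing the orders to lie in $[0,1]$.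

Give $[0,1]^R$ the product topology. It is compact by Tychonoff's theorem, each evaluation $u\mapsto u(g)$ is continuous, and a point $u$ lies in the closure of a set $T$ if and only if for every finite $F\subset R$ and every $\eta>0$ some $v\in T$ satisfies $|v(g)-u(g)|<\eta$ for all $g\in F$. For $0<\varepsilon\le1$ put
\[
T_\varepsilon=\{u_C:\ C\text{ a cell with }\alpha(C)<c+\varepsilon\},\qquad \mathcal U=\bigcap_{0<\varepsilon\le1}\overline{T_\varepsilon}.
\]

\begin{lemma}\label{lem:limits}
The set $\mathcal U$ is nonempty, and:
\begin{enumerate}
\item[(i)] every $u\in\mathcal U$ is a weight with $\min_iu(x_i)=0$;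
\item[(ii)] for $u_1,u_2\in\mathcal U$ there is $u\in\mathcal U$ with $u\ge\frac12(u_1+u_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The sets $\overline{T_\varepsilon}$ are closed, nonempty by the definition of $c$, and decrease with $\varepsilon$. By compactness their intersection is nonempty.

(i) Each instance of (W1)--(W4) is an equation or a weak inequality between continuous functions of $u$. So the weights form a closed set, which contains every $T_\varepsilon$ by Lemma~\ref{lem:weight}. By Lemma~\ref{lem:division}, the continuous function $\min_iu(x_i)$ is at most $\varepsilon/(D(n+1-c))$ on $T_\varepsilon$, hence on $\overline{T_\varepsilon}$. Let $\varepsilon\to0$.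

(ii) For $0<\varepsilon\le1$, a finite set $F\subset R$ and $\eta>0$, consider the closed set
\[
S(\varepsilon,F,\eta)=\bigl\{u\in\overline{T_\varepsilon}:\ u(g)\ge\tfrac12(u_1(g)+u_2(g))-\eta\ \text{ for all }g\in F\bigr\}.
\]
It is nonempty. Indeed, since $u_1,u_2\in\overline{T_\varepsilon}$, there are cells $C_1,C_2$ with $\alpha(C_i)<c+\varepsilon$ and $u_{C_i}(g)>u_i(g)-\eta$ for $g\in F$. The cell $C$ of Corollary~\ref{cor:average} has $\alpha(C)<c+\varepsilon$, and $u_C\in S(\varepsilon,F,\eta)$. A finite intersection of such sets contains the one given by the smallest $\varepsilon$, the union of the $F$ and the smallest $\eta$. By compactness all the sets $S(\varepsilon,F,\eta)$ have a common point $u$. It lies in $\mathcal U$ and satisfies $u(g)\ge\frac12(u_1(g)+u_2(g))$ for every $g$.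
\end{proof}

\begin{proposition}\label{prop:greatest}
The family $\mathcal P=\{\mathfrak p_u:u\in\mathcal U\}$ has a greatest element $\mathfrak p$. It is a homogeneous prime ideal that contains $f_1,\dots,f_r$ and does not contain all the $x_i$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:center} and~\ref{lem:limits}(i), every member of $\mathcal P$ has the properties in the second sentence. Since $R$ is noetherian and $\mathcal P\ne\emptyset$, there is a maximal member $\mathfrak p=\mathfrak p_{u_1}$. Let $\mathfrak p_{u_2}$ be any member, and take $u$ as in Lemma~\ref{lem:limits}(ii). If $u_1(g)>0$ or $u_2(g)>0$, then $u(g)>0$, so $\mathfrak p_u\supset\mathfrak p\cup\mathfrak p_{u_2}$. Maximality gives $\mathfrak p_u=\mathfrak p$, hence $\mathfrak p\supset\mathfrak p_{u_2}$.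
\end{proof}

For the pair of lines, the cell $L_2(2,2,0)$ has $\alpha=c$, so its weight lies in $\mathcal U$ and $\mathfrak p\supset(x_0,x_1)$. The only homogeneous prime strictly containing $(x_0,x_1)$ is the irrelevant ideal, so $\mathfrak p=(x_0,x_1)$, as it should be.

\section{Symmetry and descent}\label{sec:descent}

No choice entered the definitions of cells, $c$, $\mathcal U$, $\mathcal P$ and $\mathfrak p$, so $\mathfrak p$ inherits the symmetries of the equations. We treat Galois conjugation and linear symmetries together. A \emph{semilinear automorphism} of $k^{n+1}$ is an additive bijection $\gamma$ with $\gamma(\mu v)=\sigma(\mu)\gamma(v)$ for some field automorphism $\sigma$ of $k$. It has the form $\gamma(v)=A\,\sigma(v)$, where $\sigma$ acts on coordinates and $A\in\operatorname{GL}_{n+1}(k)$ has as columns the images of the standard basis vectors. It induces a ring automorphism $g\mapsto\gamma g$ of $R$, given by $(\gamma g)(x)=(\sigma g)(A^{-1}x)$, where $\sigma g$ is obtained by applying $\sigma$ to the coefficients of $g$.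

\begin{lemma}\label{lem:invariance}
Let $\gamma$ be a semilinear automorphism of $k^{n+1}$ with $\gamma f_j=\lambda_jf_j$, $\lambda_j\in k^*$, for all $j$. Then $\gamma\mathfrak p=\mathfrak p$.
\end{lemma}

\begin{proof}
Let $\sigma$ act on $k[t]/t^m$ coefficientwise. This is a ring automorphism that preserves $\operatorname{ord}$. Let $\gamma$ act on $J_m$ by $\gamma x=A\,\sigma(x)$. Then
\begin{equation}\label{eq:gamma}
(\gamma g)(\gamma x)=(\sigma g)(\sigma x)=\sigma(g(x))\qquad(g\in R,\ x\in J_m).
\end{equation}
The map $\sigma$ on $J_m$ carries the zero set of polynomials $h$ to the zero set of the polynomials $\sigma h$, and $A$ acts linearly, so $\gamma$ is a homeomorphism of $J_m$. It therefore preserves closedness, irreducibility and dimension, the last being defined by chains of irreducible closed sets. It preserves $k^*$-stability because $\gamma(\mu x)=\sigma(\mu)\gamma x$. By \eqref{eq:gamma}, $\lambda_jf_j(\gamma x)=\sigma(f_j(x))$, so $\operatorname{ord}f_j(\gamma x)=\operatorname{ord}f_j(x)$ and $\gamma Y_s=Y_s$. Hence $C\mapsto\gamma C$ permutes the cells and preserves the level and $\alpha$, and $u_{\gamma C}(\gamma g)=u_C(g)$ by \eqref{eq:gamma}.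

The map $\Gamma$ defined by $(\Gamma u)(\gamma g)=u(g)$ permutes the coordinates of $[0,1]^R$, so it is a homeomorphism, and $\Gamma u_C=u_{\gamma C}$. It follows that $\Gamma T_\varepsilon=T_\varepsilon$ and $\Gamma\,\mathcal U=\mathcal U$. Since $\mathfrak p_{\Gamma u}=\gamma\mathfrak p_u$, the automorphism $\gamma$ permutes $\mathcal P$. It preserves inclusions, so it fixes the greatest element.
\end{proof}

A merely maximal element of $\mathcal P$ could be moved to another maximal element. Collision was needed to exclude this.

We recall Galois descent for subspaces (see, e.g., \cite[Ch.~V, \S10, no.~4]{bourbaki}) with its short proof.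

\begin{lemma}\label{lem:descent}
Let $k/K$ be a Galois extension with group $G$, let $E$ be a $K$-vector space, and let $M\subset k\otimes_KE$ be a $k$-subspace stable under the action of $G$ on the first factor. Then $M=k\otimes_KM_0$ with $M_0=M\cap E$.
\end{lemma}

\begin{proof}
Extend a basis of $M_0$ to a basis of $E$ by vectors $(e_i)_{i\in I}$. If $M\ne k\otimes_KM_0$, then $M$ contains a nonzero element $m=\sum_{i\in I}a_i\otimes e_i$. Choose $m$ with as few nonzero $a_i$ as possible, and scale it so that one $a_i$ equals $1$. For $\sigma\in G$, the element $\sigma m-m\in M$ has fewer nonzero coefficients, so it is $0$. Hence all $a_i$ lie in the fixed field $K$, so $m\in M_0$, which contradicts the choice of the $e_i$.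
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:geom}]
Let $k$ be an algebraic closure of $K$, and let $\mathfrak p\subset R$ be the prime of Proposition~\ref{prop:greatest} for $f_1,\dots,f_r$. Each $\sigma\in\operatorname{Aut}(k/K)$ is a semilinear automorphism of $k^{n+1}$ with $A=1$, and $\sigma f_j=f_j$. So $\sigma\mathfrak p=\mathfrak p$ by Lemma~\ref{lem:invariance}. Since $K$ is perfect, $k/K$ is Galois; this is the only use of perfectness. Lemma~\ref{lem:descent} with $E=K[x_0,\dots,x_n]$ gives $\mathfrak p=k\otimes_K\mathfrak p_0$ for $\mathfrak p_0=\mathfrak p\cap K[x_0,\dots,x_n]$, a homogeneous ideal containing the $f_j$. Put $W=\operatorname{Proj}K[x_0,\dots,x_n]/\mathfrak p_0$. It is a closed subscheme of $X$, and $W_k=\operatorname{Proj}R/\mathfrak p$ is integral and nonempty because $\mathfrak p$ is a homogeneous prime that does not contain all the $x_i$.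
\end{proof}

The field $K$ played no part in the construction of $\mathfrak p$, and Lemma~\ref{lem:invariance} gives a statement over $k$ alone.

\begin{proposition}\label{prop:symmetry}
Let $k$ be an algebraically closed field, $f\in k[x_0,\dots,x_n]$ a nonzero form of degree $d$ with $1\le d\le n$, and $X=V(f)\subset\mathbb P^n_k$. There is a nonempty irreducible closed subset $W\subset X$ that is stable under every semilinear automorphism $\gamma$ of $k^{n+1}$, with respect to any field automorphism of $k$, that maps $f$ to a scalar multiple of itself.
\end{proposition}

\begin{proof}
Let $W=V(\mathfrak p)$ with $\mathfrak p$ as in Proposition~\ref{prop:greatest} for $r=1$, $f_1=f$. If $\gamma f=\lambda f$, then $\lambda\ne0$ because $f\ne0$, so $\gamma\mathfrak p=\mathfrak p$. Every element of $\mathfrak p$ is then of the form $\gamma h$ with $h\in\mathfrak p$, and $(\gamma h)(\gamma v)=\sigma(h(v))=0$ whenever $v\in k^{n+1}$ represents a point of $W$. So $\gamma W\subset W$.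
\end{proof}

\section{Sharpness and imperfect fields}\label{sec:complements}

The degree bound in Theorem~\ref{thm:ax} cannot be improved for any degree vector.

\begin{proposition}\label{prop:sharp}
Given $d_1,\dots,d_r\ge1$ with $\sum_id_i\ge n+1$ and a prime $p$, there are a perfect PAC field $K$ of characteristic $p$ and forms of degrees $d_1,\dots,d_r$ in $n+1$ variables over $K$ with no nontrivial common zero in $K$.
\end{proposition}

\begin{proof}
Choose a prime $\ell\nmid d_1\cdots d_r$ and let $K=\bigcup_{e\ge0}\mathbb F_{p^{\ell^e}}$. This field is algebraic over $\mathbb F_p$, hence perfect. It is PAC because infinite algebraic extensions of finite fields are PAC, a standard consequence of the Lang--Weil estimates \cite[Ch.~11]{friedjarden}. Let $\theta_i$ generate $\mathbb F_{p^{d_i}}$ over $\mathbb F_p$. Its degree over $\mathbb F_{p^{\ell^e}}$ is $\operatorname{lcm}(\ell^e,d_i)/\ell^e=d_i$ for every $e$, so its minimal polynomial over $\mathbb F_p$ stays irreducible over $K$, and $L_i=K(\theta_i)$ has degree $d_i$ over $K$. The norm $N_i(z)$, the determinant of multiplication by $z\in L_i$, is a form of degree $d_i$ in the $d_i$ coordinates of $z$, and it vanishes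 only at $z=0$. On $L_1\times\dots\times L_r$, a $K$-vector space of dimension $\sum_id_i$, the system $N_1(z_1)=\dots=N_r(z_r)=0$ has only the trivial solution. Restrict it to a $K$-subspace of dimension $n+1$. If the subspace is chosen to contain $(1,\dots,1)$, all the restricted forms are nonzero.
\end{proof}

Together with Theorem~\ref{thm:ax}, this shows that for fixed $p$, $n$ and $d_1,\dots,d_r\ge1$, every perfect PAC field of characteristic $p$ solves all systems of forms of degrees $d_1,\dots,d_r$ in $n+1$ variables nontrivially if and only if $\sum_id_i\le n$.

Over an imperfect field $K$ the fixed field of $\operatorname{Aut}(k/K)$ is the perfect closure $K^{1/p^\infty}$, and $\mathfrak p$ descends only that far. The following weaker statement remains.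

\begin{proposition}\label{prop:imperfect}
Let $K$ be any field and let $f_1,\dots,f_r\in K[x_0,\dots,x_n]$ be forms of degrees $d_1,\dots,d_r\ge1$ with $\sum_id_i\le n$. Then $V(f_1,\dots,f_r)\subset\mathbb P^n_K$ contains a nonempty closed integral subscheme that is geometrically irreducible. If $K$ is PAC of characteristic $p>0$, not necessarily perfect, then the system has a nontrivial zero in $K^{1/p^\infty}$.
\end{proposition}

\begin{proof}
In characteristic $0$ this is Theorem~\ref{thm:geom}. Let $K$ have characteristic $p>0$ and algebraic closure $k$. The proof of Theorem~\ref{thm:geom} over the perfect field $K^{1/p^\infty}$ shows that $\mathfrak p\subset R$ is generated by polynomials with coefficients in $K^{1/p^\infty}$. Their homogeneous components lie in $\mathfrak p$, and $R$ is noetherian, so $\mathfrak p$ is generated by finitely many forms $g_1,\dots,g_m$ with coefficients in $K^{1/q}$ for some $q=p^e$.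

Let $\mathfrak q=\mathfrak p\cap K[x_0,\dots,x_n]$. It is a homogeneous prime that contains the $f_j$ and not all the $x_i$, so $W_0=\operatorname{Proj}K[x_0,\dots,x_n]/\mathfrak q$ is a nonempty integral closed subscheme of $V(f_1,\dots,f_r)$. Each $g_i^q$ has coefficients in $K$ and so lies in $\mathfrak q$. Hence $\mathfrak p$ is the radical of $\mathfrak qR$, and the underlying space of $(W_0)_k$ is the irreducible set $V(\mathfrak p)$.

Now let $K$ be PAC, and let $\varphi$ be the automorphism $a\mapsto a^q$ of $k$, acting on the coefficients of polynomials. The forms $\varphi g_1,\dots,\varphi g_m$ have coefficients in $K$ and generate $\varphi\mathfrak p$, a homogeneous prime of $R$ that does not contain all the $x_i$. So they define a nonempty geometrically integral $K$-variety, which has a point $y=(y_0:\dots:y_n)$ with $y_i\in K$. Put $z=(y_0^{1/q},\dots,y_n^{1/q})\neq0$. Then $\varphi(g_i(z))=(\varphi g_i)(y)=0$ for all $i$, so all of $\mathfrak p$, and in particular every $f_j$, vanishes at $z$.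
\end{proof}

The zero cannot in general be found in $K$ itself.

\begin{proposition}\label{prop:notC1}
The separable closure $K$ of $F=\mathbb F_p(t_1,t_2)$ is PAC and is not $C_1$.
\end{proposition}

\begin{proof}
Geometrically integral varieties have rational points over a separably closed field. We recall the reason. The function field of such a variety is separably generated over $K$, so the variety shares a nonempty open set $U$ with a hypersurface $h(z_1,\dots,z_e,y)=0$, where $h$ is irreducible, of positive degree in $y$ and separable in $y$. Since $K$ is infinite, there is a point $z\in K^e$ at which neither the leading coefficient nor the discriminant of $h$ in $y$ vanishes and which lies outside the closure of the projection of the complement of $U$, a set of dimension $<e$. The roots of $h(z,y)$ are simple, hence lie in $K$, and they give $K$-points of $U$. So $K$ is PAC.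

The $p^2$ monomials $t_1^it_2^j$ $(0\le i,j<p)$ form a basis of $F$ over $F^p$. We claim that they stay linearly independent over $K^p$. A linear relation has coefficients in a finite extension $L\subset K^p$ of $F^p$, and $L/F^p$ is separable because $K/F$ is. Then $FL/F$ is separable and $F/F^p$ is purely inseparable, so $[FL:F]$ is the separable degree of $FL$ over $F^p$, which is at least $[L:F^p]$. Therefore
\[
[FL:L]=\frac{[FL:F]\,[F:F^p]}{[L:F^p]}\ge p^2 .
\]
The $p^2$ monomials span $FL$ over $L$, so they are independent over $L$, and the claim follows. Consequently the form $\sum_{i,j}t_1^it_2^jx_{ij}^p$, of degree $p$ in $p^2>p$ variables, has only the trivial zero in $K$.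
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://github.com/jenalgit/arbegla}

\bibitem{bourbaki}
Bourbaki, \emph{Algebra}, Ch.~V.

\bibitem{friedjarden}
Fried and Jarden, \emph{Field Arithmetic}.

\end{thebibliography}
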